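# A positive bounded semigroup on $\ell^2$ with no bounded $H^\infty$-calculus

## A triangular matrix whose functions are commutators

Fix $1<p<\infty$ with conjugate exponent $p'$, and fix $\varepsilon>0$. Nothing is lost on a first hearing by taking $p=2$. Put $\mathbb N=\{1,2,\dots\}$, $\lambda_j=2^{-j}$, $D=\operatorname{diag}(\lambda_j)$, and define two strictly upper triangular matrices on $\mathbb N\times\mathbb N$:
$$m_{ij}=\frac{\varepsilon}{j-i}\ (i<j),\qquad m_{ij}=0\ (i\ge j),\qquad Q_{ij}=m_{ij}(\lambda_i-\lambda_j).$$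
Since $\lambda_i>\lambda_j$ for $i<j$, all entries of $Q$ are nonnegative. The talk is about
$$A=\begin{pmatrix}D&-Q\\0&D\end{pmatrix}\qquad\text{on }\ell^p(\mathbb N)\oplus\ell^p(\mathbb N)=\ell^p(\mathbb N\times\{1,2\}). \tag{1}$$

This is a bounded operator. Indeed, by Hölder's inequality in each row, the norm of a matrix on $\ell^p$ is at most the sum over $i$ of the $\ell^{p'}$-norms of its rows, because $\|Kx\|_p\le\sum_i|(Kx)_i|$. Row $i$ of $Q$ has entries at most $\varepsilon 2^{-i}/(j-i)$, hence $\ell^{p'}$-norm at most $\varepsilon2^{-i}\zeta(p')^{1/p'}$, where $\zeta(s)=\sum_{d\ge1}d^{-s}$. These numbers are summable.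

Now restrict to indices $i,j\le N$ in both copies. The span of these basis vectors is invariant under $A$, because everything is upper triangular, and there we may compute with honest matrices. With $T=\begin{pmatrix}I&m\\0&I\end{pmatrix}$ and $T^{-1}=\begin{pmatrix}I&-m\\0&I\end{pmatrix}$,
$$T\begin{pmatrix}D&0\\0&D\end{pmatrix}T^{-1}=\begin{pmatrix}D&mD-Dm\\0&D\end{pmatrix}=A,\qquad (mD-Dm)_{ij}=m_{ij}(\lambda_j-\lambda_i)=-Q_{ij}.$$
So a function $f$ of the finite section of $A$ is $T\operatorname{diag}(f(D),f(D))T^{-1}$, that is,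
$$f(A)=\begin{pmatrix}f(D)&F\\0&f(D)\end{pmatrix},\qquad F_{ij}=m_{ij}\big(f(\lambda_j)-f(\lambda_i)\big). \tag{2}$$
The corner $F=mf(D)-f(D)m$ is a commutator. For the infinite matrix this derivation is not available, because $m$ is not a bounded operator. With $x$ and $y$ equal to $N^{-1/p}$ and $N^{-1/p'}$ on $\{1,\dots,N\}$ and zero elsewhere, we have $\|x\|_p=\|y\|_{p'}=1$ and
$$\sum_{i,j}m_{ij}x_jy_i=\frac1N\sum_{d=1}^{N-1}(N-d)\frac{\varepsilon}{d}\ \ge\ \frac\varepsilon2\sum_{1\le d\le N/2}\frac1d\ \longrightarrow\ \infty. \tag{3}$$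
Thus $A$ is formally similar to a diagonal operator, through an unbounded similarity.

Here is what the matrix is for. Formula (2) asks for which $f$ the differences $f(\lambda_j)-f(\lambda_i)$ tame the unbounded matrix $m$. For the monotone functions $f(z)=e^{-tz}$ they will, uniformly in $t$, and since $Q\ge0$ this gives a bounded semigroup with nonnegative entries. For a bounded holomorphic function with $f(\lambda_j)=(-1)^j$ they will not. So positivity and boundedness of a semigroup do not control all bounded holomorphic functions of its generator.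

## Sectorial operators, the $H^\infty$-calculus, and the statements

For $\sigma\in(0,\pi)$ let $\Sigma_\sigma=\{z\in\mathbb C\setminus\{0\}:|\arg z|<\sigma\}$, and read $\overline{\Sigma_0}$ as $[0,\infty)$.

**Definition (sectorial operator).** A closed operator $A$ is sectorial of angle $\omega$ if its spectrum lies in $\overline{\Sigma_\omega}$ and $\sup_{z\notin\overline{\Sigma_\nu}}\|z(z-A)^{-1}\|<\infty$ for every $\nu\in(\omega,\pi)$. The infimum of such $\omega$ is $\omega(A)$.

If $-A$ generates a $C_0$-semigroup with $\|S(t)\|\le M$, then for $\operatorname{Re}z<0$ we have $(z-A)^{-1}=-\int_0^\infty e^{zt}S(t)\,dt$, of norm at most $M/|\operatorname{Re}z|$. For $\nu\in(\frac\pi2,\pi)$ and $z\ne0$ outside $\Sigma_\nu$, $|\operatorname{Re}z|\ge|z||\cos\nu|$. So $A$ is sectorial of angle at most $\frac\pi2$.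

**Definition (function spaces).** $H^\infty(\Sigma_\sigma)$ is the space of bounded holomorphic functions on $\Sigma_\sigma$ with the supremum norm. $H^1(\Sigma_\sigma)$ is the space of holomorphic $f$ on $\Sigma_\sigma$ with $\sup_{|\nu|<\sigma}\int_0^\infty|f(te^{i\nu})|\frac{dt}t<\infty$.

To check examples we need one elementary bound. Put $c_\sigma=1$ if $\sigma\le\frac\pi2$ and $c_\sigma=\sin\sigma$ otherwise. Then
$$|1+w|\ge c_\sigma\max(1,|w|)\qquad(w\ne0,\ |\arg w|\le\sigma). \tag{4}$$
Indeed, the distance from $-1$ to the ray $\{\arg w=\theta\}$ is $1$ if $|\theta|\le\frac\pi2$ and $\sin|\theta|$ otherwise, so $|1+w|\ge c_\sigma$. Applying this to $1/w$ gives $|1+w|=|w||1+1/w|\ge c_\sigma|w|$.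

**Example.** By (4), $|z(1+z)^{-2}|\le c_\sigma^{-2}\,|z|/\max(1,|z|)^2$ on $\Sigma_\sigma$, and $\int_0^\infty\frac{t}{\max(1,t)^2}\frac{dt}t=2$, so $z(1+z)^{-2}$ is in $H^1\cap H^\infty$. For real $\tau$ the function $z^{i\tau}=e^{i\tau\log z}$ satisfies $|z^{i\tau}|=e^{-\tau\arg z}$. It is in $H^\infty(\Sigma_\sigma)$ but not in $H^1(\Sigma_\sigma)$, because its modulus on $(0,\infty)$ is $1$.

**Definition (calculus).** Let $A$ be sectorial, $\omega(A)<\nu<\sigma<\pi$ and $f\in H^1(\Sigma_\sigma)\cap H^\infty(\Sigma_\sigma)$. Then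
$$f(A)=\frac1{2\pi i}\int_{\partial\Sigma_\nu}f(z)(z-A)^{-1}\,dz,$$
where $\partial\Sigma_\nu$ is oriented downwards, so that it goes around $\Sigma_{\omega(A)}$ counterclockwise. The integral converges absolutely because $\|(z-A)^{-1}\|\le C/|z|$ on the contour. We say $A$ has a bounded $H^\infty(\Sigma_\sigma)$-calculus if $\|f(A)\|\le C\|f\|_{H^\infty(\Sigma_\sigma)}$ for all such $f$, and that $A$ has a bounded $H^\infty$-calculus if this holds for some $\sigma\in(\omega(A),\pi)$.

The contour runs to $0$ and to $\infty$. The next lemma lets us replace it by a compact one.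

**Lemma 1.** Let $f\in H^1(\Sigma_\sigma)\cap H^\infty(\Sigma_\sigma)$, $0<\nu<\sigma$, and let $K\subset\Sigma_\nu$ be compact. Let $G$ be holomorphic, with values in a Banach space, on $U\setminus K$, where $U\subset\Sigma_\sigma$ is open and contains $\overline{\Sigma_\nu}\setminus\{0\}$. Suppose $\|zG(z)\|\le C$ for all $z\in\overline{\Sigma_\nu}\setminus\{0\}$ with $|z|$ small enough or large enough. Then $\int_{\partial\Sigma_\nu}fG\,dz=\int_\Gamma fG\,dz$ for every contour $\Gamma\subset\Sigma_\nu\setminus K$ going once counterclockwise around $K$. If $K=\emptyset$ the left side is $0$.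

*Proof.* The integral on the left converges absolutely since $\|fG\|\le C|f|/|z|$ near $0$ and $\infty$. Put $g(x)=\int_{-\nu}^{\nu}|f(e^{x+i\theta})|\,d\theta$. With $t=e^x$, Fubini gives $\int_{\mathbb R}g\,dx=\int_{-\nu}^\nu\int_0^\infty|f(te^{i\theta})|\frac{dt}t\,d\theta<\infty$. Hence there are $R_n\to\infty$ with $g(R_n)+g(-R_n)\to0$. Truncate $\partial\Sigma_\nu$ to $e^{-R_n}\le|z|\le e^{R_n}$ and close it with the two arcs $|z|=e^{\pm R_n}$, $|\arg z|\le\nu$. By Cauchy's theorem the closed contour gives $\int_\Gamma fG\,dz$ for large $n$. On the arcs $|dz|=|z|\,d\theta$, so they contribute at most $C\,(g(R_n)+g(-R_n))\to0$. $\square$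

Two cases are used all the time. Taking $G(z)=1/z$ and $G(z)=1/(z-\lambda)$ gives
$$\frac1{2\pi i}\int_{\partial\Sigma_\nu}f(z)\frac{dz}z=0,\qquad \frac1{2\pi i}\int_{\partial\Sigma_\nu}\frac{f(z)}{z-\lambda}\,dz=f(\lambda)\quad(\lambda>0). \tag{5}$$

**Example.** For the diagonal operator $D$ above, (5) gives $f(D)=\operatorname{diag}(f(\lambda_j))$, so $\|f(D)\|\le\|f\|_{H^\infty(\Sigma_\sigma)}$ for every $\sigma$. Also, if $A=TA_1T^{-1}$ with $T$ bounded and boundedly invertible, then $f(A)=Tf(A_1)T^{-1}$. So a bounded calculus is invariant under similarity.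

A semigroup on $L^p(\Omega,\mu)$ is *positive* if $f\ge0$ a.e. implies $S(t)f\ge0$ a.e. for all $t\ge 0$. On $\ell^p$ this means that the matrices $S(t)$ have nonnegative entries. The following is known, and we use it as a black box: if the semigroup generated by $-A$ is positive and contractive on an $L^p$-space with $1<p<\infty$, then $A$ has a bounded $H^\infty$-calculus. For $p=2$ contractivity alone suffices. The question is whether, even for $p=2$, one may keep positivity and replace $\|S(t)\|\le1$ by $\sup_t\|S(t)\|<\infty$. The answer is no.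

**Theorem 1.** Let $\delta>0$. There is a bounded operator $A$ on $\ell^2(\mathbb N\times\{1,2\})=\ell^2(\mathbb N)\oplus\ell^2(\mathbb N)$ (counting measure) such that

1. $S(t)=e^{-tA}\ge0$ and $\|S(t)\|\le1+\delta$ for all $t\ge0$;
2. $A$ is sectorial with $\omega(A)=0$;
3. for every $\sigma\in(0,\pi)$ there is no constant $C$ with $\|f(A)\|\le C\|f\|_{H^\infty(\Sigma_\sigma)}$ for all $f\in H^1(\Sigma_\sigma)\cap H^\infty(\Sigma_\sigma)$.

**Theorem 2.** Let $1<p<\infty$, let $(\Omega,\mathcal F,\mu)$ be a measure space and $M\ge1$. The following are equivalent: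

* (a) whenever $-A$ generates a positive $C_0$-semigroup on $L^p(\Omega,\mu)$ with $\sup_{t\ge0}\|S(t)\|\le M$ and $A$ is sectorial of angle $\le\pi/2$ (automatic by boundedness), $A$ has a bounded $H^\infty$-calculus;
* (b) $M=1$ or $\dim L^p(\Omega,\mu)<\infty$.

If (b) fails, there is a counterexample with $A$ bounded and $\omega(A)=0$ for which the calculus fails for every $\sigma\in(0,\pi)$. In particular, the constant $1$ in the contractivity assumption is sharp.

## Two eigenvalues at a time

Before the infinite matrix, take $a>b>0$, $q\ge0$ and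
$$A=\begin{pmatrix}a&-q\\0&b\end{pmatrix},\qquad m=\frac q{a-b},\qquad f(A)=\begin{pmatrix}f(a)&m(f(b)-f(a))\\0&f(b)\end{pmatrix}.$$
For instance $a=\frac12$, $b=\frac14$, $q=\frac\varepsilon4$ gives $m=\varepsilon$; these are the entries of (1) belonging to $i=1$, $j=2$. The corner of $e^{-tA}$ is $\varepsilon(e^{-t/4}-e^{-t/2})=\varepsilon(x-x^2)$ with $x=e^{-t/4}$, so it never exceeds $\varepsilon/4$. A function with $f(\frac14)=1$ and $f(\frac12)=-1$ has corner $2\varepsilon$. Oscillation gains something over the semigroup, but only a factor of $8$.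

**What contractivity would cost.** On $\mathbb C^2$ with the Euclidean norm the semigroup is contractive if and only if $\operatorname{Re}\langle Ax,x\rangle=a|x_1|^2+b|x_2|^2-q\operatorname{Re}(x_2\overline{x_1})\ge0$ for all $x$, that is, $q^2\le4ab$. Apply this in (1) with $p=2$, but with arbitrary nonnegative weights $m_{ij}$ for $i<j$, to vectors supported on the two coordinates $(i,1)$ and $(j,2)$. A contractive semigroup forces, with $d=j-i$,
$$m_{ij}\le\frac{2\sqrt{\lambda_i\lambda_j}}{\lambda_i-\lambda_j}=\frac{2\cdot2^{-d/2}}{1-2^{-d}}\le4\cdot2^{-d/2}.$$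
Such an $m$ is dominated entrywise by convolution with a summable sequence, so it is bounded, and $T$ is then a bounded similarity to $D\oplus D$. The slow decay $m_{ij}=\varepsilon/(j-i)$ is what contractivity forbids. Mere boundedness does not forbid it: for the $2\times2$ block, $\|e^{-tA}\|\le1+m$ whatever the ratio $a/b$.

**Direct sums of small blocks are not enough.** A sensible first attempt is a direct sum of $2\times2$ blocks $A_k$ as above, with $\|e^{-tA_k}\|\le M_0$ for all $k,t$ and with calculus constants tending to infinity. This cannot work. Take one block and let $x=b/a\in(0,1)$. At $t=1/a$ the corner of the semigroup is $m(e^{-x}-e^{-1})\ge e^{-1}m(1-x)$, because $e^{1-x}\ge1+(1-x)$. So $m(1-x)\le eM_0$. Now let $\|f\|_{H^\infty(\Sigma_\sigma)}\le1$ and $s=\sin(\min(\sigma,\frac\pi2))$. The disc of radius $rs$ about $r>0$ lies in $\Sigma_\sigma$, so Cauchy's estimate gives $|f'(r)|\le1/(rs)$ and $|f(b)-f(a)|\le\min(2,\frac1s\log\frac1x)$. If $x\le\frac12$, then $m\le2eM_0$ and the corner of $f(A)$ is at most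 $4eM_0$. If $x>\frac12$, then $\log\frac1x\le\frac{1-x}x\le2(1-x)$ and the corner is at most $2eM_0/s$. In all cases
$$\|f(A)\|\le1+eM_0\max(4,2/s),$$
independently of the block. A counterexample built from triangular matrices of this kind must make many eigenvalues interact, and the loss must come from a sum over many entries.

## Corners of the triangular Hilbert matrix

Return to (1). By (2) with $f(z)=e^{-tz}$ we expect the corner $X(t)_{ij}=m_{ij}(e^{-t\lambda_j}-e^{-t\lambda_i})$. The differences lie in $[0,1]$, so the first estimate to try is $0\le X(t)\le m$. It stops there: $m$ is unbounded by (3).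

One might instead change $m$ into the full matrix $m_{ij}=\varepsilon/(j-i)$, $i\ne j$. Then $Q_{ij}=m_{ij}(\lambda_i-\lambda_j)$ is still nonnegative, since both factors change sign below the diagonal. On $\ell^2$ this $m$ is bounded: it is a compression of the convolution operator with symbol $\varepsilon\sum_{d\ne0}e^{id\theta}/d=i\varepsilon(\pi-\theta)$ on $(0,2\pi)$, of modulus at most $\varepsilon\pi$. But then $T$ is boundedly invertible, $A$ is similar to $D\oplus D$, and the calculus is bounded. So for $p=2$ we need the triangular $m$, which is unbounded, and we need a better estimate of $X(t)$.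

What helps is that $e^{-t\lambda_j}-e^{-t\lambda_i}$ is not small only when $t\lambda_j\lesssim1\lesssim t\lambda_i$. If $2^{-k}$ is roughly $1/t$, this says roughly $i\le k<j$: only one corner of $m$ counts. In such a corner, $u=j-k-1\ge0$ and $v=k-i\ge0$ give $j-i=u+v+1$. So every corner of $m$ is a piece of Hilbert's matrix $\big(\frac\varepsilon{u+v+1}\big)$, which is bounded, although $m$ is not. We recall the inequality with a proof.

**Lemma 2 (Hilbert's inequality; Hardy–Littlewood–Pólya, *Inequalities*, Ch. IX).** For nonnegative $a\in\ell^p$, $b\in\ell^{p'}$ indexed by $u,v\ge0$, $\ \sum_{u,v}\frac{a_ub_v}{u+v+1}\le\frac{\pi}{\sin(\pi/p)}\|a\|_p\|b\|_{p'}$.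

*Proof.* Put $\alpha_u=u+\frac12$, so $u+v+1=\alpha_u+\alpha_v$. For $0<\theta<1$ and fixed $\alpha>0$ the function $x\mapsto(\alpha+x)^{-1}x^{-\theta}$ is convex on $(0,\infty)$, so its value at $v+\frac12$ is at most its integral over $[v,v+1]$. Hence, substituting $x=\alpha_us$,
$$\sum_{v\ge0}\frac1{\alpha_u+\alpha_v}\Big(\frac{\alpha_u}{\alpha_v}\Big)^{\theta}\le\int_0^\infty\frac1{\alpha_u+x}\Big(\frac{\alpha_u}x\Big)^\theta dx=\int_0^\infty\frac{s^{-\theta}}{1+s}\,ds=\frac\pi{\sin\pi\theta}.$$
Write $a_ub_v=a_u(\alpha_u/\alpha_v)^{1/(pp')}\cdot b_v(\alpha_v/\alpha_u)^{1/(pp')}$ and apply Hölder's inequality for the weights $\frac1{u+v+1}$: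
$$\sum_{u,v}\frac{a_ub_v}{u+v+1}\le\Big(\sum_ua_u^p\sum_v\frac{(\alpha_u/\alpha_v)^{1/p'}}{\alpha_u+\alpha_v}\Big)^{1/p}\Big(\sum_vb_v^{p'}\sum_u\frac{(\alpha_v/\alpha_u)^{1/p}}{\alpha_u+\alpha_v}\Big)^{1/p'}.$$
The inner sums are at most $\pi/\sin(\pi/p')=\pi/\sin(\pi/p)$ and $\pi/\sin(\pi/p)$. $\square$

**Lemma 3.** For $r>0$ let $K_r(i,j)=\frac1{j-i}\min\big(1,\frac{\lambda_i}r,\frac r{\lambda_j}\big)$ for $i<j$ and $K_r(i,j)=0$ for $i\ge j$. Then $\|K_r\|_{\ell^p\to\ell^p}\le C_p<\infty$ for all $r>0$, and one may take $C_2=2\pi$.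

*Proof.* Choose $k\in\mathbb Z$ with $2^{-k-1}<r\le2^{-k}$ and split $\{i<j\}$ into three parts (some may be empty, for instance when $k\le0$).

**The corner, $i\le k<j$.** This part carries the slow decay. Bounding the minimum by $1$, the entry is at most $\frac1{u+v+1}$ with $u=j-k-1$ and $v=k-i$. By Lemma 2 and duality the norm is at most $\pi/\sin(\pi/p)$, which is $\pi$ for $p=2$.

**Both indices beyond $k$, $k<i<j$.** Here the factor $\lambda_i/r$ makes the rows decay geometrically. Since $r>2^{-k-1}$, the entry is at most $\frac{\lambda_i}{r(j-i)}\le\frac{2^{k+1-i}}{j-i}$. The sum of the $\ell^{p'}$-norms of the rows is at most $\sum_{i>k}2^{k+1-i}\zeta(p')^{1/p'}=2\zeta(p')^{1/p'}$, which bounds the norm. For $p=2$ the squared Hilbert–Schmidt norm is at most $\sum_{i>k}4^{k+1-i}\cdot\frac{\pi^2}6=\frac43\cdot\frac{\pi^2}6=\frac{2\pi^2}9$.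

**Both indices up to $k$, $i<j\le k$.** Now $r/\lambda_j$ makes the columns decay. Since $r\le2^{-k}$, the entry is at most $\frac r{\lambda_j(j-i)}\le\frac{2^{j-k}}{j-i}$. The norm is at most the sum of the $\ell^p$-norms of the columns, because $\|Kx\|_p\le\sum_j|x_j|\,\|K(\cdot,j)\|_p$ and $|x_j|\le\|x\|_p$. This sum is at most $\sum_{j\le k}2^{j-k}\zeta(p)^{1/p}=2\zeta(p)^{1/p}$. For $p=2$ the squared Hilbert–Schmidt norm is again at most $\frac43\cdot\frac{\pi^2}6=\frac{2\pi^2}9$.

So $C_p=\frac\pi{\sin(\pi/p)}+2\zeta(p')^{1/p'}+2\zeta(p)^{1/p}$ works. For $p=2$ the total is at most $\pi+2\cdot\frac{\sqrt2\,\pi}3=\pi\big(1+\frac{2\sqrt2}3\big)<2\pi$. $\square$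

We use Lemma 3 through domination: if $|X_{ij}|\le K_{ij}$ for all $i,j$, then $|(Xx)_i|\le(K|x|)_i$, so $\|X\|\le\|K\|$ on $\ell^p$.

## The semigroup: nonnegative entries and norm at most $1+\varepsilon C_p$

Let $A$ be the operator (1). For Theorem 1 we take $p=2$ and $\varepsilon=\delta/(2\pi)$.

**Step 1: positivity.** We show that all $S(t)$ have nonnegative entries. The matrix
$$I-A=\begin{pmatrix}I-D&Q\\0&I-D\end{pmatrix}$$
has nonnegative entries, since $0<\lambda_j\le\frac12$ and $Q_{ij}\ge0$. So do its powers, hence so does $e^{t(I-A)}$ for $t\ge0$, and $S(t)=e^{-tA}=e^{-t}e^{t(I-A)}\ge0$.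

**Step 2: the corner of $S(t)$.** We verify (2) for $f(z)=e^{-tz}$ on the infinite matrix, without using $T$. Write $X(t)$ for the upper right block. From $S'=-AS$ we get $X'=-DX+Qe^{-tD}$ with $X(0)=0$, so Duhamel's formula gives
$$S(t)=\begin{pmatrix}e^{-tD}&X(t)\\0&e^{-tD}\end{pmatrix},\qquad X(t)=\int_0^te^{-(t-s)D}Qe^{-sD}\,ds.$$
For $i<j$,
$$X(t)_{ij}=Q_{ij}\,e^{-t\lambda_i}\int_0^te^{s(\lambda_i-\lambda_j)}\,ds=\frac{Q_{ij}}{\lambda_i-\lambda_j}\big(e^{-t\lambda_j}-e^{-t\lambda_i}\big)=m_{ij}\big(e^{-t\lambda_j}-e^{-t\lambda_i}\big),$$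
and $X(t)_{ij}=0$ for $i\ge j$.

**Step 3: the uniform bound.** We dominate $X(t)$ by $\varepsilon K_{1/t}$. Let $t>0$ and $i<j$, so $\lambda_i>\lambda_j$. The difference $e^{-t\lambda_j}-e^{-t\lambda_i}=e^{-t\lambda_j}\big(1-e^{-t(\lambda_i-\lambda_j)}\big)$ is nonnegative. It is at most $1$. It is at most $t(\lambda_i-\lambda_j)\le t\lambda_i$ by $1-e^{-x}\le x$. It is at most $e^{-t\lambda_j}\le\frac1{t\lambda_j}$ by $e^{-x}\le1/x$. So $0\le X(t)\le\varepsilon K_{1/t}$ entrywise, and Lemma 3 gives
$$\|X(t)\|\le\varepsilon C_p,\qquad \|S(t)\|\le\|e^{-tD}\oplus e^{-tD}\|+\|X(t)\|\le1+\varepsilon C_p. \tag{6}$$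
At $t=0$ this is trivial. For $p=2$ and $\varepsilon=\delta/(2\pi)$ the bound is $1+\delta$. Part 1 of Theorem 1 is proved.

## The resolvent: angle zero

The same domination gives sectoriality of every angle $\nu>0$, and the computation also gives the entries that we need for $f(A)$.

**Step 4: the resolvent.** Let $z\notin\{0\}\cup\{\lambda_j:j\in\mathbb N\}$, so that $R=(z-D)^{-1}$ is bounded. Then $z-A=\begin{pmatrix}z-D&Q\\0&z-D\end{pmatrix}$ is invertible with
$$(z-A)^{-1}=\begin{pmatrix}R&-RQR\\0&R\end{pmatrix},\qquad(-RQR)_{ij}=\frac{m_{ij}(\lambda_j-\lambda_i)}{(z-\lambda_i)(z-\lambda_j)}=m_{ij}\Big(\frac1{z-\lambda_j}-\frac1{z-\lambda_i}\Big). \tag{7}$$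
In particular the spectrum of $A$ is contained in $[0,\infty)$.

**Step 5: the resolvent bound.** We bound $z(z-A)^{-1}$ off $\Sigma_\nu$ for arbitrary $\nu\in(0,\pi)$. Let $\nu\le|\arg z|\le\pi$, $r=|z|>0$ and $c=c_{\pi-\nu}$. For $\lambda>0$ the number $w=-z/\lambda$ satisfies $|\arg w|=\pi-|\arg z|\le\pi-\nu$, so (4) gives $|z-\lambda|=\lambda|1+w|\ge c\max(r,\lambda)$. Hence $\|zR\|\le c^{-1}$. For $i<j$ we use $|\lambda_j-\lambda_i|\le\lambda_i$:
$$|z(-RQR)_{ij}|\le\frac{m_{ij}}{c^2}\cdot\frac{r\lambda_i}{\max(r,\lambda_i)\max(r,\lambda_j)}.$$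
The last fraction is the product of $\frac{\lambda_i}{\max(r,\lambda_i)}\le\min(1,\frac{\lambda_i}r)$ and $\frac r{\max(r,\lambda_j)}\le\min(1,\frac r{\lambda_j})$, so it is at most $\min\big(1,\frac{\lambda_i}r,\frac r{\lambda_j}\big)$. Thus $|z(-RQR)_{ij}|\le\varepsilon c^{-2}K_r(i,j)$, and Lemma 3 gives
$$\|z(z-A)^{-1}\|\le c^{-1}+\varepsilon c^{-2}C_p\qquad(z\ne0,\ z\notin\Sigma_\nu).$$
As $\nu\in(0,\pi)$ was arbitrary, $\omega(A)=0$. Part 2 is proved.

## The function $z^{i\pi/\log2}$ and the failure of the calculus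

The monotone functions $e^{-tz}$ see one corner of $m$. We now use a function that changes sign at every step of the sequence $\lambda_j=2^{-j}$, and so sees $m$ at all scales at once. Fix $\sigma\in(0,\pi)$.

**Step 6: formula (2) for the calculus.** Let $f\in H^1(\Sigma_\sigma)\cap H^\infty(\Sigma_\sigma)$. The Dunford integral converges absolutely in norm, so it can be computed entrywise. By (7) and (5), the upper right block of $f(A)$ has entries $m_{ij}\big(f(\lambda_j)-f(\lambda_i)\big)$.

**Step 7: the test functions.** We need an alternating function in $H^\infty$ and its approximation inside $H^1\cap H^\infty$ with uniform bounds. Let $\tau=\pi/\log2$ and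
$$f(z)=z^{i\tau},\qquad\rho_n(z)=\frac{nz}{1+nz}\cdot\frac1{1+z/n},\qquad f_n=f\rho_n.$$
Then $f(\lambda_j)=e^{-i\tau j\log2}=e^{-i\pi j}=(-1)^j$ and $|f(z)|=e^{-\tau\arg z}\le e^{\tau\sigma}$ on $\Sigma_\sigma$. By (4), the first factor of $\rho_n$ is at most $c_\sigma^{-1}\min(1,n|z|)$ and the second at most $c_\sigma^{-1}\min(1,n/|z|)$ in modulus, so $|\rho_n(z)|\le c_\sigma^{-2}\min(1,n|z|,n/|z|)$. Since $\int_0^\infty\min(1,nt,n/t)\frac{dt}t<\infty$, we have $f_n\in H^1(\Sigma_\sigma)\cap H^\infty(\Sigma_\sigma)$ with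
$$\|f_n\|_{H^\infty(\Sigma_\sigma)}\le B:=e^{\tau\sigma}c_\sigma^{-2}\quad\text{for all }n,\qquad f_n\to f\ \text{pointwise}.$$
By Step 6 the upper right block $F_n$ of $f_n(A)$ satisfies $(F_n)_{ij}\to m_{ij}\big((-1)^j-(-1)^i\big)$ as $n\to\infty$.

**Step 8: the contradiction.** We pair $F_n$ with vectors that undo the signs and recover the divergence in (3). Suppose $\|g(A)\|\le C\|g\|_{H^\infty(\Sigma_\sigma)}$ for all $g\in H^1(\Sigma_\sigma)\cap H^\infty(\Sigma_\sigma)$. Then $\|F_n\|\le CB$ for all $n$. Let $N\ge2$, and put $x_j=(-1)^jN^{-1/p}$ and $y_i=N^{-1/p'}$ for $1\le i,j\le N$, with all other entries $0$, so $\|x\|_p=\|y\|_{p'}=1$ and $|\sum_{i,j}(F_n)_{ij}x_jy_i|\le CB$. The sum is finite, so we may let $n\to\infty$. Since $\big((-1)^j-(-1)^i\big)(-1)^j=1-(-1)^{j-i}$, which is $2$ for $j-i$ odd and $0$ otherwise, and since there are $N-d$ pairs with $j-i=d$,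
$$CB\ \ge\ \frac1N\sum_{1\le i<j\le N}m_{ij}\big(1-(-1)^{j-i}\big)=\frac{2\varepsilon}N\sum_{\substack{1\le d<N\\ d\text{ odd}}}\frac{N-d}d\ \ge\ \varepsilon\sum_{\substack{1\le d\le N/2\\ d\text{ odd}}}\frac1d. \tag{8}$$
In the last inequality we kept only $d\le N/2$, where $(N-d)/N\ge\frac12$. The right side tends to $\infty$ with $N$, a contradiction. This proves part 3, and Theorem 1. $\blacksquare$

The choice $p=2$ entered only through the constant $2\pi$. So for every $1<p<\infty$ the operator (1) on $\ell^p(\mathbb N\times\{1,2\})$ has $S(t)\ge0$, $\|S(t)\|\le1+\varepsilon C_p$, $\omega(A)=0$, and no bounded $H^\infty(\Sigma_\sigma)$-calculus for any $\sigma\in(0,\pi)$.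

For $p=2$, the semigroup of Theorem 1 is not similar to a contraction semigroup: by the known result such a semigroup has a bounded calculus, and a bounded calculus is invariant under similarity.

## Finite-dimensional $L^p$, and growth with the dimension

We turn to Theorem 2 and prove (b)⇒(a). If $M=1$, this is the known theorem on positive contraction semigroups. Let $\dim L^p(\Omega,\mu)<\infty$. Then $A$ is a matrix with $\sup_{t\ge0}\|e^{-tA}\|<\infty$, and positivity will not be needed.

**Step 9: splitting off the kernel.** The resolvent is singular at $0$, the tip of the contour, if $0$ is an eigenvalue, so we treat the kernel separately. If $Ax=y$ and $Ay=0$, then $e^{-tA}x=x-ty$ is bounded in $t$, so $y=0$. Hence $\ker A\cap\operatorname{ran}A=\{0\}$ and, counting dimensions, the space is $\ker A\oplus\operatorname{ran}A$. Both parts are invariant, and $A_1=A|_{\operatorname{ran}A}$ is invertible. Let $\omega(A)<\nu<\sigma<\pi$ and $f\in H^1(\Sigma_\sigma)\cap H^\infty(\Sigma_\sigma)$. Then $f(A)$ is the direct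 sum of its parts on $\ker A$ and $\operatorname{ran}A$.

**Step 10: the two parts.** On $\ker A$ the resolvent is $z^{-1}I$, so $f(A)=\frac1{2\pi i}\int_{\partial\Sigma_\nu}f(z)\frac{dz}z\,I=0$ by (5). On $\operatorname{ran}A$ the function $z(z-A_1)^{-1}$ is bounded near $0$, because $A_1$ is invertible, and near $\infty$. The spectrum of $A_1$ is a finite subset of $\overline{\Sigma_{\omega(A)}}\setminus\{0\}\subset\Sigma_\nu$. By Lemma 1,
$$f(A_1)=\frac1{2\pi i}\int_\Gamma f(z)(z-A_1)^{-1}\,dz$$
for a fixed compact contour $\Gamma\subset\Sigma_\nu$ around this spectrum. Hence $\|f(A_1)\|\le C\|f\|_{H^\infty(\Sigma_\sigma)}$ with $C=\frac1{2\pi}\operatorname{length}(\Gamma)\max_\Gamma\|(z-A_1)^{-1}\|$, which does not depend on $f$. So $A$ has a bounded $H^\infty$-calculus, and (b)⇒(a) is proved.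

**Remark (dimension growth).** The constant in Step 10 depends on the matrix, and for $M>1$ no constant serves all dimensions. Restrict (1) to the invariant subspace of indices $i,j\le N$. This gives positive semigroups on $\ell^p_{2N}$ with $\|S(t)\|\le1+\varepsilon C_p$, and Steps 6–8 apply verbatim for this $N$. The sum in (8) is at least half the sum of $\frac1d$ over all integers $1\le d\le N/2$, because $\frac1d\ge\frac1{d+1}$ for each odd $d$. So it is at least $\frac12\log\frac N2$. By (8), the best calculus constant on $\Sigma_\sigma$ is at least $\frac\varepsilon2e^{-\pi\sigma/\log2}c_\sigma^2\log\frac N2$. So for $M>1$, choosing $\varepsilon=(M-1)/C_p$, the calculus constant in the finite-dimensional case of Theorem 2 cannot be bounded uniformly in the dimension.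

## Carrying the matrix into an arbitrary infinite-dimensional $L^p$

For (a)⇒(b) assume $M>1$ and $\dim L^p(\Omega,\mu)=\infty$. We must produce a counterexample on this very space, keeping positivity and the bound $M$.

**Step 11: infinitely many disjoint sets.** We need pairwise disjoint measurable sets $E_1,E_2,\dots$ of finite positive measure, to carry a copy of $\ell^p$. Suppose there is no such infinite sequence. Recall that an atom is a set of positive measure that is not the disjoint union of two measurable sets of positive measure.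

Every set $E$ of finite positive measure contains an atom. Otherwise $E$ is not an atom itself, so $E=G_1\cup E_1$, a disjoint union of sets of positive measure. Neither contains an atom, so $E_1=G_2\cup E_2$ in the same way, and so on. The sets $G_1,G_2,\dots$ form a forbidden sequence.

Now pick pairwise disjoint atoms of finite measure one after another. This stops after finitely many, at $a_1,\dots,a_l$ say, with union $G$ and no further atom of finite measure disjoint from $G$. If $E$ has finite measure and $\mu(E\setminus G)>0$, then $E\setminus G$ contains an atom of finite measure, which is impossible. So every set of finite measure lies in $G$ up to a null set.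

Let $f\in L^p$. Each set $\{|f|>1/n\}$ has finite measure, so $f=0$ a.e. off $G$. On an atom $a$ every real measurable function $h$ is a.e. constant: for rational $q$ the set $\{h<q\}\cap a$ is null or has null complement in $a$, and $h$ equals a.e. the supremum of those $q$ for which it is null. This supremum is finite because the sets $\{h<q\}\cap a$ increase to $a$ as $q\to\infty$ and decrease to $\emptyset$ as $q\to-\infty$, and $0<\mu(a)<\infty$. Applying this to real and imaginary parts, $f$ is a.e. a linear combination of $\mathbf 1_{a_1},\dots,\mathbf 1_{a_l}$. This contradicts $\dim L^p=\infty$.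

**Step 12: embedding and averaging.** We transport operators between $\ell^p$ and $L^p$ by positive contractions. Index the sets as $(E_\alpha)_{\alpha\in\mathbb N\times\{1,2\}}$ and put
$$Je_\alpha=\mu(E_\alpha)^{-1/p}\mathbf 1_{E_\alpha},\qquad(J'f)_\alpha=\mu(E_\alpha)^{-1/p'}\int_{E_\alpha}f\,d\mu,$$
so $J:\ell^p(\mathbb N\times\{1,2\})\to L^p$ and $J':L^p\to\ell^p(\mathbb N\times\{1,2\})$. Both are positive. $J$ is isometric, and $|(J'f)_\alpha|\le\|f\mathbf 1_{E_\alpha}\|_p$ by Hölder, so $J'$ is a contraction. Also $J'J=I$. Hence $P=JJ'$ is a projection, and it averages: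
$$Pf=\sum_\alpha\Big(\frac1{\mu(E_\alpha)}\int_{E_\alpha}f\,d\mu\Big)\mathbf 1_{E_\alpha}.$$
Moreover $J'(I-P)=0$ and $(I-P)J=0$.

**Step 13: the operator.** Let $A_0$ be the operator (1) on $\ell^p(\mathbb N\times\{1,2\})$ with $\varepsilon=(M-1)/C_p$. Write $S_0(t)=e^{-tA_0}=e^{-t\mathcal D}+\mathcal X(t)$, with $\mathcal D=D\oplus D$ and $\mathcal X(t)$ the matrix with single nonzero block $X(t)$.

The first choice, $JA_0J'$, generates $I+J(S_0(t)-I)J'$, and this need not be positive. Let $E_\alpha$ with $\alpha=(j,1)$ be an interval with Lebesgue measure and $f$ the indicator of its left half. Since $S_0(t)e_\alpha=e^{-t\lambda_j}e_\alpha$, on the right half we get the value $-\frac12(1-e^{-t\lambda_j})<0$. The repair is to let the complement of the range of $P$ decay faster than all the $e^{-t\lambda_j}$; recall $\lambda_j\le\frac12<1$. Define the bounded operator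
$$A=JA_0J'+(I-P).$$
By the relations of Step 12, $A^n=JA_0^nJ'+(I-P)$ for all $n\ge1$, and for $n=0$ the same formula reads $I=P+(I-P)$. Therefore
$$S(t):=e^{-tA}=JS_0(t)J'+e^{-t}(I-P)=e^{-t}I+J\big(e^{-t\mathcal D}-e^{-t}\big)J'+J\mathcal X(t)J'. \tag{9}$$

**Step 14: positivity and norm.** We check that the transported semigroup satisfies the hypotheses in (a). All three terms on the right of (9) are positive, since $e^{-t\lambda_j}\ge e^{-t}$ and $\mathcal X(t)\ge0$. For the norm, $L^p(\Omega)$ is the $\ell^p$-sum of the spaces $L^p(E_\alpha)$ and $L^p\big(\Omega\setminus\bigcup_\alpha E_\alpha\big)$, and the first two terms of (9) respect this decomposition. On $L^p(E_\alpha)$ they act as $e^{-t}I+(d_\alpha-e^{-t})P_\alpha$, where $P_\alpha$ is averaging over $E_\alpha$, a contraction, and $d_\alpha=e^{-t\lambda_j}$ for $\alpha=(j,1)$ and $\alpha=(j,2)$. Since $e^{-t}\le d_\alpha\le1$, the norm there is at most $e^{-t}+(d_\alpha-e^{-t})=d_\alpha\le1$. Off $\bigcup_\alpha E_\alpha$ they act as multiplication by $e^{-t}$.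 So together they form a contraction, and by (6)
$$\|S(t)\|\le1+\|X(t)\|\le1+\varepsilon C_p=M.$$

**Step 15: sectoriality and failure of the calculus.** We carry the conclusions about $A_0$ over to $A$. From the relations of Step 12,
$$(z-A)^{-1}=J(z-A_0)^{-1}J'+(z-1)^{-1}(I-P)\qquad\big(z\notin\{0,1\}\cup\{\lambda_j:j\in\mathbb N\}\big).$$
Let $\nu\in(0,\pi)$. For $z\ne0$ off $\Sigma_\nu$, (4) with $w=-z$ gives $|z-1|\ge c_{\pi-\nu}|z|$, so $\|z(z-A)^{-1}\|\le\|z(z-A_0)^{-1}\|+2c_{\pi-\nu}^{-1}$, which is bounded by Step 5. Thus $\omega(A)=0$. Let $\sigma\in(0,\pi)$ and $f\in H^1(\Sigma_\sigma)\cap H^\infty(\Sigma_\sigma)$. Since $J'(z-A)^{-1}J=(z-A_0)^{-1}$, we get $J'f(A)J=f(A_0)$, hence $\|f(A_0)\|\le\|f(A)\|$. By Step 8, $A_0$ has no bounded $H^\infty(\Sigma_\sigma)$-calculus for any $\sigma\in(0,\pi)$, so neither has $A$.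

So $A$ is bounded, $-A$ generates a positive semigroup on $L^p(\Omega,\mu)$ with $\sup_{t\ge0}\|S(t)\|\le M$, $\omega(A)=0$, and the calculus fails for every $\sigma\in(0,\pi)$. Thus (a) fails whenever (b) fails, which proves Theorem 2. $\blacksquare$
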